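\title{Eternal solutions of finite energy of the Boltzmann equation for Maxwellian molecules are Maxwellian}

\begin{abstract}
We prove that a solution of the spatially homogeneous Boltzmann equation for Maxwellian molecules which has finite mass and energy and is defined for all $t\in\mathbb{R}$ is a stationary Maxwellian distribution. The angular kernel is only assumed to have finite momentum transfer. It is enough that the solution be defined on a half-line $(-\infty,t_0]$, and measure solutions are classified as well: they are zero, Maxwellians, or Dirac masses. In Fourier variables the quantity $2(1-\hat f)/|\xi|^2$ evolves by a Markov jump process that moves toward $\xi=0$, up to an error that is summable in time. A Liouville argument as $t\to-\infty$ yields $\hat f=1-\frac12|\xi|^2+O(|\xi|^4)$ uniformly in time, and a contraction estimate concludes. As a consequence, solutions with given mass, momentum and energy approach the set of Maxwellians uniformly in the weak topology.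
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $N\ge2$. The spatially homogeneous Boltzmann equation for a density $f(t,v)\ge 0$ of particles with velocity $v\in\mathbb{R}^N$ is
\begin{equation}\label{eq:boltzmann}
\partial_t f=Q(f,f),\qquad Q(f,f)(v)=\int_{\mathbb{R}^N}\int_{S^{N-1}}b(\cos\theta)\,\big[f(v')f(v_*')-f(v)f(v_*)\big]\,d\sigma\,dv_*,
\end{equation}
where
\[
v'=\frac{v+v_*}2+\frac{|v-v_*|}2\,\sigma,\qquad v_*'=\frac{v+v_*}2-\frac{|v-v_*|}2\,\sigma,\qquad \cos\theta=\frac{v-v_*}{|v-v_*|}\cdot\sigma .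
\]
A collision turns the relative velocity by the angle $\theta$ and preserves $v+v_*$ and $|v|^2+|v_*|^2$. The collision kernel in \eqref{eq:boltzmann} depends on $\theta$ only, and not on $|v-v_*|$; this is the case of \emph{Maxwellian molecules}. We assume that $b\ge0$ is not almost everywhere zero and has finite momentum transfer,
\begin{equation}\label{eq:transfer}
\int_0^\pi b(\cos\theta)\,(1-\cos\theta)\,\sin^{N-2}\theta\,d\theta<\infty .
\end{equation}
This contains Grad's cutoff case $\int_0^\pi b(\cos\theta)\sin^{N-2}\theta\,d\theta<\infty$, in which the collision frequency is finite, and it also allows infinitely frequent collisions with small $\theta$. The operator $Q$ is understood in weak form: for $g\in C_c^\infty(\mathbb{R}^N)$,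
\begin{equation}\label{eq:weak}
\int Q(f,f)\,g\,dv=\frac12\iint\int_{S^{N-1}}b(\cos\theta)\,f(v)f(v_*)\,\big[g(v')+g(v_*')-g(v)-g(v_*)\big]\,d\sigma\,dv\,dv_* .
\end{equation}
When the integral in $\sigma$ does not converge absolutely, one integrates first over the directions $\sigma$ with a given angle $\theta$, and then in $\theta$; formula \eqref{eq:Qbeta} below spells this out.

\begin{definition}\label{def:eternal}
An \emph{eternal solution with finite mass and energy} is a function $f$ on $\mathbb{R}\times\mathbb{R}^N$ such that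
\begin{itemize}
\item[(i)] $f\ge0$, $f\not\equiv0$, and $f\in C(\mathbb{R};L^1(\mathbb{R}^N))$;
\item[(ii)] $\sup_{t\in\mathbb{R}}\int f(t,v)(1+|v|^2)\,dv<\infty$;
\item[(iii)] for every $g\in C_c^\infty(\mathbb{R}^N)$ the map $t\mapsto\int f(t,v)g(v)\,dv$ is absolutely continuous, with derivative given by \eqref{eq:weak} for almost every $t$;
\item[(iv)] the mass $\int f\,dv$, the momentum $\int fv\,dv$ and the energy $\int f|v|^2\,dv$ do not depend on $t$.
\end{itemize}
\end{definition}

For $\rho>0$, $U\in\mathbb{R}^N$, $T>0$, the \emph{Maxwellian} $M_{\rho,U,T}(v)=\rho\,(2\pi T)^{-N/2}e^{-|v-U|^2/(2T)}$ has mass $\rho$, momentum $\rho U$ and energy $\rho(|U|^2+NT)$. It is conjectured in \cite{problem} that every eternal solution with finite mass and energy is a stationary Maxwellian. Bobylev and Cercignani proved that for $t\to-\infty$ there is no non-Maxwellian solution with finite moments of all orders; the conjecture asks whether the second moment alone suffices. We prove that it does, without using their theorem.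

\begin{theorem}\label{thm:eternal}
Let $f$ be an eternal solution with finite mass and energy. Then $f$ is stationary: for all $t\in\mathbb{R}$, $f(t,\cdot)=M$, where $M$ is the Maxwellian with the same mass, momentum and energy as $f$.
\end{theorem}

The energy hypothesis cannot simply be dropped: Bobylev and Cercignani \cite{BC} constructed non-Maxwellian eternal solutions with infinite energy.

\subsection{Ancient measure solutions}

The proof uses neither the future of the solution, nor its density, nor the density of the angular kernel, and the conservation laws come out of the equation. We therefore work in a more general setting.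

For a unit vector $k$ and $\theta\in[0,\pi]$, let $\mathfrak m_{k,\theta}$ be the law of $\cos\theta\,k+\sin\theta\,\nu$, where $\nu$ is uniformly distributed on the unit sphere of the hyperplane $k^\perp$. It is the uniform probability measure on $\{\sigma\in S^{N-1}:\sigma\cdot k=\cos\theta\}$; for $N=2$ and $0<\theta<\pi$ it gives mass $\frac12$ to two points. Polar coordinates about $k$ read
\[
\int_{S^{N-1}}b(k\cdot\sigma)F(\sigma)\,d\sigma=\int_0^\pi\Big(\int F\,d\mathfrak m_{k,\theta}\Big)\beta(d\theta),\qquad \beta(d\theta)=|S^{N-2}|\,b(\cos\theta)\sin^{N-2}\theta\,d\theta,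
\]
with $|S^0|=2$. For $g\in C^2(\mathbb{R}^N)$, $v\ne v_*$ and $k=(v-v_*)/|v-v_*|$, the mean change of $g$ in a collision of angle $\theta$ is
\[
\mathcal Ag(v,v_*,\theta)=\int\big[g(v')+g(v_*')-g(v)-g(v_*)\big]\,\mathfrak m_{k,\theta}(d\sigma),
\]
and $\mathcal Ag(v,v,\theta)=0$. For a finite measure $f$ on $\mathbb{R}^N$ we set
\begin{equation}\label{eq:Qbeta}
\mathcal Q_\beta(f;g)=\frac12\iint\Big[\int\mathcal Ag(v,v_*,\theta)\,\beta(d\theta)\Big]f(dv)\,f(dv_*).
\end{equation}
This is the meaning of \eqref{eq:weak}; when \eqref{eq:weak} converges absolutely, the two agree by Fubini's theorem.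

\begin{definition}\label{def:measure}
A nonnegative Borel measure $\beta$ on $(0,\pi)$ is \emph{admissible} if $\beta\ne0$ and $\Lambda:=\int(1-\cos\theta)\,\beta(d\theta)<\infty$. A \emph{measure solution} on an interval $I\subset\mathbb{R}$ is a family $(f_t)_{t\in I}$ of nonnegative finite Borel measures on $\mathbb{R}^N$ such that $\sup_{t\in J}\int(1+|v|^2)\,f_t(dv)<\infty$ for every compact $J\subset I$, and such that for every $g\in C_c^\infty(\mathbb{R}^N)$ the map $t\mapsto\int g\,df_t$ is locally absolutely continuous with derivative $\mathcal Q_\beta(f_t;g)$ for almost every $t$. It is \emph{ancient} if $I=\mathbb{R}$ or $I=(-\infty,t_0]$.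
\end{definition}

The angle $\theta=\pi$ is left out because such a collision only exchanges $v$ and $v_*$: an atom of $\beta$ at $\pi$ contributes nothing to $\mathcal Q_\beta$.

\begin{theorem}\label{thm:ancient}
Let $\beta$ be admissible and let $(f_t)_{t\in I}$ be an ancient measure solution. Then either $f_t=0$ for all $t\in I$, or there are $\rho>0$, $U\in\mathbb{R}^N$, $T\ge0$ such that for all $t\in I$ one has $f_t=M_{\rho,U,T}(v)\,dv$ if $T>0$ and $f_t=\rho\,\delta_U$ if $T=0$. Conversely, all these are solutions. The condition $\beta\neq0$ on $(0,\pi)$ is necessary: otherwise $\mathcal Q_\beta\equiv0$ and every $f$ is stationary.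
\end{theorem}

Theorem~\ref{thm:eternal} follows. The measure $\beta$ built from $b$ is admissible by \eqref{eq:transfer}, and $f_t=f(t,v)\,dv$ is a measure solution on $\mathbb{R}$. It is not zero, and it is not a Dirac mass because it has a density. So $f(t,\cdot)=M_{\rho,U,T}$ with $T>0$ for all $t$, and this Maxwellian has the mass, momentum and energy of $f$.

A classification of ancient solutions gives, by compactness, a statement about long-time behavior that is uniform in the initial datum. Let $M_\vartheta=M_{1,0,\vartheta}(v)\,dv$ for $\vartheta>0$ and $M_0=\delta_0$.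

\begin{corollary}\label{cor:uniform}
Let $\beta$ be admissible and let $d$ be a metric for the weak convergence of probability measures on $\mathbb{R}^N$. For every $\varepsilon>0$ there is $\tau_0=\tau_0(\varepsilon,\beta,N,d)$ such that every measure solution on $[0,\infty)$ with mass $1$, momentum $0$ and energy $N$ satisfies
\[
d\big(f_t,\{M_\vartheta:0\le\vartheta\le1\}\big)\le\varepsilon\qquad\text{for all }t\ge\tau_0 .
\]
\end{corollary}

\subsection{The expected answer and the obstacle}\label{sec:obstacle}

If $y'=-y$ on $(-\infty,0]$ and $y$ is bounded, then $|y(t)|\le e^{-(t-s)}\sup|y|$ for every $s<t$, so $y=0$. In the same way an ancient solution has had an infinite time to relax and should be at equilibrium, provided that relaxation takes place at a rate that is uniform over the states which the solution visits. For the second moments of $f_t$ the argument works as stated (Lemma~\ref{lem:isotropy}).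

For the full distribution, uniformity is the issue. Normalize the mass, momentum and energy to $1$, $0$, $N$. Let $0<\vartheta<1$, let $\omega$ be a unit vector, and consider
\[
(1-\epsilon)M_\vartheta+\tfrac\epsilon2\,(\delta_{A\omega}+\delta_{-A\omega}),\qquad \epsilon A^2=N-(1-\epsilon)N\vartheta .
\]
These measures have the normalized moments, and as $\epsilon\to0$ they converge weakly to the colder Maxwellian $M_\vartheta$: part of the energy sits on few, very fast particles. Heuristically, a fast particle that meets a slow one keeps the fraction $\cos^2\frac\theta2$ of its energy, and it collides at a rate that does not depend on its speed, so this energy needs a time of order $\log A$ to reach the bulk. A counterexample to Theorem~\ref{thm:ancient} could thus look like $M_\vartheta$ as $t\to-\infty$, the missing energy coming down from speeds $e^{c|t|}$. Bounds on higher moments forbid this by assumption; with energy alone, the dynamics must forbid it. What happens is that the number of collisions in a time $\tau$ is random, with fluctuations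 that grow with $\tau$. Energy that starts infinitely far in the past is spread over infinitely many scales of speed, and no bounded range of scales receives a positive share.

The Fourier transform $\varphi(t,\xi)$ of $f_t$ makes this precise. It solves a closed equation in which $\varphi(\xi)$ is driven by $\varphi(\xi^+)\varphi(\xi^-)$ with $|\xi^+|=|\xi|\cos\frac\theta2$ and $|\xi^-|=|\xi|\sin\frac\theta2$. Measured with the weight $|\xi|^{-p}$, the distance from $\varphi$ to the transform $\hat M$ of the Maxwellian is governed by the factor $\cos^p\frac\theta2+\sin^p\frac\theta2$, which equals $1$ for $p=2$ and is smaller than $1$ for $p>2$. Finite energy controls $p=2$, exactly the exponent at which nothing is gained. The core of the paper is Proposition~\ref{prop:key}, which shows that an ancient solution has $\varphi=1-\frac12|\xi|^2+O(|\xi|^4)$ uniformly in time, so that $p=4$ becomes available.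

Sections~\ref{sec:moments} and~\ref{sec:fourier} treat the moments of order at most two and the Fourier equation. Section~\ref{sec:model} proves the key estimate by hand for right-angle collisions. Sections~\ref{sec:markov} and~\ref{sec:key} prove it in general, Section~\ref{sec:contraction} completes the proof of Theorem~\ref{thm:ancient}, and Section~\ref{sec:uniform} proves Corollary~\ref{cor:uniform}.

\section{Moments up to order two}\label{sec:moments}

In this section and the next, $\beta$ is admissible and $(f_t)_{t\in I}$ is a measure solution on an arbitrary interval, unless it is said to be ancient. We use three properties of the measures $\mathfrak m_{k,\theta}$.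
\begin{itemize}
\item[(a)] \emph{Equivariance.} An orthogonal map $O$ carries $\mathfrak m_{k,\theta}$ to $\mathfrak m_{Ok,\theta}$.
\item[(b)] \emph{Moments.} If $\nu$ is uniform on the unit sphere of $k^\perp$, then $\mathbb E\,\nu=0$ and $\mathbb E\,(\nu\cdot\omega)^2=\frac{1-(k\cdot\omega)^2}{N-1}$ for a unit vector $\omega$, because the covariance of $\nu$ is $\frac1{N-1}$ times the projection on $k^\perp$.
\item[(c)] \emph{Continuity.} If $F(p,\sigma)$, $k(p)$ and $\theta(p)$ are continuous, $p$ ranging in an open subset of a Euclidean space, then $p\mapsto\int F(p,\sigma)\,\mathfrak m_{k(p),\theta(p)}(d\sigma)$ is continuous. Indeed, for $k\ne-k_0$ the orthogonal map $O_kx=2\frac{(k+k_0)\cdot x}{|k+k_0|^2}(k+k_0)-x$ sends $k_0$ to $k$ and depends continuously on $k$; the integral equals $\mathbb E\,F(p,\cos\theta\,k+\sin\theta\,O_k\nu)$ with $\nu$ uniform on the unit sphere of $k_0^\perp$, and dominated convergence applies.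
\end{itemize}
By (c), $\mathcal Ag$ is continuous where $v\neq v_*$, hence Borel. For complex $g\in C^2$ let $\|D^2g\|_\infty=\sup|D^2g(v)(a,a')|$, over $v\in\mathbb{R}^N$ and unit vectors $a,a'$.

\begin{lemma}\label{lem:A}
For $g\in C^2(\mathbb{R}^N;\mathbb{C})$,
\begin{equation}\label{eq:Abound}
|\mathcal Ag(v,v_*,\theta)|\le\|D^2g\|_\infty\,|v-v_*|^2\,(1-\cos\theta).
\end{equation}
\end{lemma}

\begin{proof}
Let $D=v'-v=-(v_*'-v_*)=\frac12|v-v_*|(\sigma-k)$. Then $|D|=|v-v_*|\sin\frac\theta2$, and by (b) the mean of $D$ under $\mathfrak m_{k,\theta}$ is $-(v-v_*)\sin^2\frac\theta2$. Taylor's formula at $v$ and at $v_*$ gives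
\[
g(v')+g(v_*')-g(v)-g(v_*)=\big(\nabla g(v)-\nabla g(v_*)\big)\cdot D+r,\qquad|r|\le\|D^2g\|_\infty|D|^2 .
\]
After averaging, each of the two terms is at most $\|D^2g\|_\infty|v-v_*|^2\sin^2\frac\theta2$, and $2\sin^2\frac\theta2=1-\cos\theta$.
\end{proof}

The term linear in $D$ is of order $\theta$ before averaging and of order $\theta^2$ after; this is why the average over $\mathfrak m_{k,\theta}$ comes first in \eqref{eq:Qbeta}. By \eqref{eq:Abound}, $\mathcal Ag$ is integrable for $\beta\otimes f\otimes f$ when $f$ has finite mass and energy and $D^2g$ is bounded, so that the integrals in \eqref{eq:Qbeta} can be taken in any order.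

\begin{lemma}\label{lem:test}
If $g\in C^\infty(\mathbb{R}^N;\mathbb{C})$ has bounded second derivatives, then for $s<t$ in $I$
\[
\int g\,df_t-\int g\,df_s=\int_s^t\mathcal Q_\beta(f_\tau;g)\,d\tau .
\]
In particular mass, momentum and energy do not depend on $t$.
\end{lemma}

\begin{proof}
Let $\chi\in C_c^\infty$ with $\chi=1$ on the unit ball and $g_A=\chi(\cdot/A)\,g$, $A\ge1$. The identity holds for $g_A$. We have $|g|\le C(1+|v|^2)$ and $|\nabla g|\le C(1+|v|)$; in $D^2g_A$ the terms with $\nabla g$ and $g$ carry factors $A^{-1}$ and $A^{-2}$ and are supported in $|v|\le CA$. So $\|D^2g_A\|_\infty$ is bounded uniformly in $A$. For fixed $(v,v_*,\theta)$, $\mathcal Ag_A=\mathcal Ag$ when $A$ is large. By \eqref{eq:Abound} and dominated convergence, $\mathcal Q_\beta(f_\tau;g_A)\to\mathcal Q_\beta(f_\tau;g)$ for each $\tau$, with a bound uniform in $\tau\in[s,t]$ because mass and energy are bounded on $[s,t]$. Also $\int g_A\,df_t\to\int g\,df_t$. The identity passes to the limit. For $g=1$, $v_i$, $|v|^2$ one has $\mathcal Ag=0$.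
\end{proof}

\emph{Normalization.} If the mass is $0$, then $f_t=0$ for all $t$. Otherwise let $\rho$ be the mass, $\rho U$ the momentum, and define $T\ge0$ by $\int|v-U|^2\,df_t=\rho NT$; these numbers do not depend on $t$. If $T=0$, then $f_t=\rho\,\delta_U$. If $T>0$, let $\Phi(v)=(v-U)/\sqrt T$. Translations and dilations commute with the collision rule, so
\begin{equation}\label{eq:scaling}
\mathcal A(g\circ\Phi)(v,v_*,\theta)=(\mathcal Ag)(\Phi v,\Phi v_*,\theta).
\end{equation}
Hence $\tilde f_t=\rho^{-1}\Phi_\#f_t$ satisfies $\frac d{dt}\int g\,d\tilde f_t=\rho^{-1}\mathcal Q_\beta(f_t;g\circ\Phi)=\rho\,\mathcal Q_\beta(\tilde f_t;g)$: it is a measure solution for the admissible measure $\rho\beta$. We call a solution \emph{normalized} if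
\[
\int df_t=1,\qquad\int v\,df_t=0,\qquad\int|v|^2\,df_t=N .
\]
The classification in Theorem~\ref{thm:ancient} is reduced to the claim that a normalized ancient solution equals $M:=M_1$.

The following rate governs all exponential decay in the paper:
\begin{equation}\label{eq:lambda}
\lambda=\frac12\int\sin^2\theta\,\beta(d\theta)\in(0,\infty).
\end{equation}
It is finite since $\sin^2\theta\le2(1-\cos\theta)$, and positive since $\beta\ne0$ on $(0,\pi)$. The first use of ancientness is the argument for $y'=-y$, applied to directional temperatures.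

\begin{lemma}\label{lem:isotropy}
Let $(f_t)$ be a normalized ancient solution. Then $\int(v\cdot\omega)^2f_t(dv)=1$ for all $t\in I$ and all unit vectors $\omega$.
\end{lemma}

\begin{proof}
Let $g(v)=(v\cdot\omega)^2$ and $y(t)=\int g\,df_t-1\in[-1,N-1]$. With $m=\frac{v+v_*}2$ and $r=\frac{|v-v_*|}2$ we have $g(v')+g(v_*')=2(m\cdot\omega)^2+2r^2(\sigma\cdot\omega)^2$, and the same with $k$ in place of $\sigma$ for $g(v)+g(v_*)$. By (b), the mean of $(\sigma\cdot\omega)^2$ is $\cos^2\theta\,(k\cdot\omega)^2+\sin^2\theta\,\frac{1-(k\cdot\omega)^2}{N-1}$. Therefore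
\[
\mathcal Ag=2r^2\sin^2\theta\,\frac{1-N(k\cdot\omega)^2}{N-1}=\frac{\sin^2\theta}{2(N-1)}\Big(|v-v_*|^2-N\big((v-v_*)\cdot\omega\big)^2\Big).
\]
Since the momentum is zero, $\iint|v-v_*|^2\,df_t\,df_t=2N$ and $\iint((v-v_*)\cdot\omega)^2\,df_t\,df_t=2(1+y)$. Thus $\mathcal Q_\beta(f_t;g)=-\mu\,y(t)$ with $\mu=\frac{N\lambda}{N-1}>0$, and Lemma~\ref{lem:test} gives $y(t)=e^{-\mu(t-s)}y(s)$. Let $s\to-\infty$.
\end{proof}

\section{The equation in Fourier variables}\label{sec:fourier}

Let $(f_t)$ be normalized and $\varphi(t,\xi)=\int e^{-iv\cdot\xi}f_t(dv)$. For $\xi\ne0$, $\hat\xi=\xi/|\xi|$ and $\sigma\in S^{N-1}$ put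
\[
\xi^\pm=\frac{\xi\pm|\xi|\sigma}2,\qquad\langle F\rangle_\theta=\int F\,\mathfrak m_{\hat\xi,\theta}(d\sigma),\qquad F^\pm=F(\xi^\pm).
\]
Writing $\sigma=\cos\theta\,\hat\xi+\sin\theta\,\nu$, the half-angle formulas give (see Figure~\ref{fig:xi})
\begin{equation}\label{eq:xipm}
\xi^+=|\xi|\cos\tfrac\theta2\,\big(\cos\tfrac\theta2\,\hat\xi+\sin\tfrac\theta2\,\nu\big),\qquad
\xi^-=|\xi|\sin\tfrac\theta2\,\big(\sin\tfrac\theta2\,\hat\xi-\cos\tfrac\theta2\,\nu\big).
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]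
\draw[gray] (2,0) circle (2);
\draw[->,thick] (0,0) node[left]{$0$} -- (4,0) node[right]{$\xi$};
\draw[->,thick] (0,0) -- (3,1.732) node[above right]{$\xi^+$};
\draw[->,thick] (0,0) -- (1,-1.732) node[below left]{$\xi^-$};
\draw[dashed] (3,1.732) -- (4,0) -- (1,-1.732);
\draw[dotted] (1,-1.732) -- (3,1.732);
\draw (2.45,0) arc (0:60:0.45);
\node at (2.62,0.36) {$\theta$};
\draw (0.9,0) arc (0:30:0.9);
\node at (1.3,0.33) {$\theta/2$};
\draw (0.55,0) arc (0:-60:0.55);
\node at (1.05,-0.5) {$\frac{\pi-\theta}2$};
\end{tikzpicture}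
\caption{The points $\xi^\pm=\frac12(\xi\pm|\xi|\sigma)$ are antipodal on the sphere with diameter $[0,\xi]$, and $\theta$ is the angle between $\sigma$ and $\xi$. The vectors $\xi^+$ and $\xi^-$ are orthogonal, have sum $\xi$, lengths $|\xi|\cos\frac\theta2$ and $|\xi|\sin\frac\theta2$, and make the angles $\frac\theta2$ and $\frac{\pi-\theta}2$ with $\xi$.}
\label{fig:xi}
\end{figure}

\begin{lemma}[Bobylev's identity]\label{lem:bobylev}
Let $f$ be a probability measure with Fourier transform $\varphi$, let $\xi\ne0$ and $g(v)=e^{-iv\cdot\xi}$. For every $\theta\in(0,\pi)$,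
\begin{equation}\label{eq:bobylev}
\frac12\iint\mathcal Ag(v,v_*,\theta)\,f(dv)f(dv_*)=\langle\varphi^+\varphi^--\varphi(\xi)\rangle_\theta .
\end{equation}
\end{lemma}

\begin{proof}
Let $v\ne v_*$. Then $g(v')=e^{-i\xi\cdot(v+v_*)/2}\,G(\hat\xi\cdot\sigma)$ with $G(x)=e^{-i|\xi||v-v_*|x/2}$. Let $O$ be a reflection that exchanges $k$ and $\hat\xi$. Since $\hat\xi\cdot\sigma=k\cdot O\sigma$, property (a) gives $\int G(\hat\xi\cdot\sigma)\,\mathfrak m_{k,\theta}(d\sigma)=\int G(k\cdot\sigma)\,\mathfrak m_{\hat\xi,\theta}(d\sigma)$. Now $G(k\cdot\sigma)=e^{-i|\xi|(v-v_*)\cdot\sigma/2}$, so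
\[
\int g(v')\,\mathfrak m_{k,\theta}(d\sigma)=\big\langle e^{-iv\cdot\xi^+-iv_*\cdot\xi^-}\big\rangle_\theta .
\]
Replacing $G(x)$ by $G(-x)$ gives the formula for $g(v_*')$, with $v$ and $v_*$ exchanged on the right. Hence
\[
\mathcal Ag=\big\langle e^{-iv\cdot\xi^+-iv_*\cdot\xi^-}+e^{-iv_*\cdot\xi^+-iv\cdot\xi^-}\big\rangle_\theta-g(v)-g(v_*),
\]
which also holds for $v=v_*$, both sides being $0$ since $\xi^++\xi^-=\xi$. Integrate against $f\otimes f$.
\end{proof}

The right side of the last display is a sum of products of a function of $v$ by a function of $v_*$, averaged over a measure that does not depend on $(v,v_*)$. A kernel depending on $|v-v_*|$ would destroy this structure; this is the step that needs Maxwellian molecules.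

\begin{lemma}\label{lem:fourier}
For a normalized solution, all $t\in I$, $\xi\ne0$ and $\theta\in(0,\pi)$,
\begin{equation}\label{eq:collbound}
\big|\langle\varphi^+\varphi^--\varphi\rangle_\theta\big|\le N|\xi|^2(1-\cos\theta).
\end{equation}
The function $\varphi(\cdot,\xi)$ is of class $C^1$, $|\partial_t\varphi|\le N\Lambda|\xi|^2$, and
\begin{equation}\label{eq:fourier}
\partial_t\varphi=\int\langle\varphi^+\varphi^--\varphi\rangle_\theta\,\beta(d\theta).
\end{equation}
\end{lemma}

\begin{proof}
For $g=e^{-iv\cdot\xi}$ we have $\|D^2g\|_\infty=|\xi|^2$, and $\frac12\iint|v-v_*|^2\,df_t\,df_t=N$. So \eqref{eq:collbound} follows from \eqref{eq:bobylev} and \eqref{eq:Abound}. Lemma~\ref{lem:test}, Fubini's theorem and \eqref{eq:bobylev} give \eqref{eq:fourier} integrated in time. By \eqref{eq:collbound}, $\varphi(\cdot,\eta)$ is Lipschitz with constant $N\Lambda|\eta|^2$ for each $\eta$. Then $\langle\varphi^+\varphi^--\varphi\rangle_\theta$ is continuous in $t$ for each $\theta$, and so is its integral in $\theta$, by \eqref{eq:collbound}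 and dominated convergence.
\end{proof}

Since the momentum is zero, $1-\varphi=\int(1-e^{-iv\cdot\xi}-iv\cdot\xi)\,df_t$, and $|1-e^{-ix}-ix|\le x^2/2$ yields
\begin{equation}\label{eq:psibound}
|1-\varphi(t,\xi)|\le\tfrac12\int(v\cdot\xi)^2f_t(dv)\le\tfrac N2|\xi|^2 .
\end{equation}
To follow the energy across scales we introduce
\[
u(t,\xi)=\frac{2\,(1-\varphi(t,\xi))}{|\xi|^2},\qquad\operatorname{Re}u(t,\xi)=\int(v\cdot\hat\xi)^2\Big(\frac{\sin(v\cdot\xi/2)}{v\cdot\xi/2}\Big)^2f_t(dv).
\]
Thus $\operatorname{Re}u$ is the temperature in the direction $\hat\xi$, counted with a weight that is close to $1$ where $|v\cdot\xi|\ll1$ and small where $|v\cdot\xi|\gg1$.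

\begin{lemma}\label{lem:u}
For a normalized ancient solution, $|u|\le1$, and $u(t,\xi)\to1$ as $\xi\to0$ for each $t\in I$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:isotropy}, $\int(v\cdot\xi)^2df_t=|\xi|^2$, so \eqref{eq:psibound} gives $|u|\le1$. Moreover $u-1=2|\xi|^{-2}\int(1-e^{-ix}-ix-\frac{x^2}2)\,df_t$ with $x=v\cdot\xi$, and the integrand is at most $\min\{x^2,|x|^3/6\}$ in modulus. Hence
\begin{equation}\label{eq:modulus}
|u(t,\xi)-1|\le2\int\min\{|v|^2,|v|^3|\xi|/6\}\,f_t(dv),
\end{equation}
which tends to $0$ as $\xi\to0$ by dominated convergence.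
\end{proof}

The bound $|u|\le1$ is uniform in time; it is the form in which finite energy enters the proof. The bound \eqref{eq:modulus} is not uniform: it depends on the tail of the energy at time $t$. The next proposition removes this defect.

\begin{proposition}\label{prop:key}
For a normalized ancient solution, $|u(t,\xi)-1|\le\frac14|\xi|^2$; that is,
\[
\big|\varphi(t,\xi)-1+\tfrac12|\xi|^2\big|\le\tfrac18|\xi|^4\qquad(t\in I,\ \xi\in\mathbb{R}^N).
\]
\end{proposition}

\begin{remark}
Proposition~\ref{prop:key} contains a bound on fourth moments that was not assumed. For $\xi=\epsilon\omega$ the real part of $\varphi-1+\frac12|\xi|^2$ is $\int(\cos x-1+\frac{x^2}2)\,df_t$ with $x=\epsilon\,v\cdot\omega$; the integrand is nonnegative and equivalent to $x^4/24$ as $\epsilon\to0$, so Fatou's lemma gives $\int(v\cdot\omega)^4df_t\le3$.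
\end{remark}

\section{The model case: right-angle collisions}\label{sec:model}

Let $\beta=\delta_{\pi/2}$ and let each $f_t$ be invariant under rotations. Then $\varphi$ is real and radial, $|\xi^\pm|=|\xi|/\sqrt2$, and \eqref{eq:fourier} reads $\partial_t\varphi(\xi)=\varphi(\xi/\sqrt2)^2-\varphi(\xi)$. Fix $\xi\ne0$, and let $\xi_j=2^{-j/2}\xi$, $u_j(t)=u(t,\xi_j)$ and $\psi_j=1-\varphi(t,\xi_j)=\frac12|\xi_j|^2u_j$ for $j\ge0$. The equation becomes $\psi_j'=2\psi_{j+1}-\psi_j-\psi_{j+1}^2$. Dividing by $\frac12|\xi_j|^2=|\xi_{j+1}|^2$,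
\begin{equation}\label{eq:model}
u_j'=u_{j+1}-u_j-q_j,\qquad q_j=\tfrac18|\xi_j|^2u_{j+1}^2\in\big[0,\,2^{-j}|\xi|^2/8\big].
\end{equation}
The linear part is the generator of a Poisson process, which jumps from $j$ to $j+1$ at rate one. Let
\[
p_m(x)=e^{-x}\frac{x^m}{m!}\quad(m\ge0),\qquad p_m=0\quad(m<0).
\]
Since $p_m'=p_{m-1}-p_m$, the derivative in $\tau$ of $\sum_mp_m(t-\tau)u_{j+m}(\tau)$ is $-\sum_mp_m(t-\tau)q_{j+m}(\tau)$; termwise differentiation is allowed because $u_j$ and $u_j'$ are bounded uniformly in $j$. Integrating over $[s,t]$,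
\begin{equation}\label{eq:modelduhamel}
u_j(t)=\sum_{m\ge0}p_m(t-s)\,u_{j+m}(s)-r_j,\qquad0\le r_j\le\int_s^te^{-(t-\tau)/2}\,\frac{|\xi_j|^2}8\,d\tau\le\frac{|\xi_j|^2}4,
\end{equation}
where we used $\sum_mp_m(x)2^{-m}=e^{-x/2}$. The nonlinear term is proportional to $|\xi|^2$ and the process moves toward $\xi=0$, so its total effect over an infinite past is finite.

It remains to understand the sum in \eqref{eq:modelduhamel} as $s\to-\infty$. It is an average of the values $u_{j+m}(s)$ for $m$ near $t-s$. For fixed $s$ these tend to $1$ as $m\to\infty$, but we do not know how fast, and the scenario of Section~\ref{sec:obstacle} is a front: $u_i(s)=\vartheta$ for $i<J(s)$ and $u_i(s)=1$ for $i\ge J(s)$, with $J(s)$ near $|s|$. So the limit of the sum cannot be read off at time $s$. What can be said is that the sum hardly depends on $j$, because the Poisson weights are spread out.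

\begin{lemma}\label{lem:poisson}
Let $\eta(x)=\sum_{m\ge0}|p_m(x)-p_{m-1}(x)|$. Then $\eta(x)\le2\,(2\pi\lfloor x\rfloor)^{-1/2}$ for $x\ge1$; in particular $\eta(x)\to0$ as $x\to\infty$.
\end{lemma}

\begin{proof}
Since $p_m/p_{m-1}=x/m$ for $m\ge1$, the sequence $p_{-1}=0,p_0,p_1,\dots$ is nondecreasing up to $m_0=\lfloor x\rfloor$ and then decreases to $0$; hence $\eta(x)=2p_{m_0}(x)$. The function $p_{m_0}$ is maximal at $m_0$, and Stirling's inequality $m!\ge\sqrt{2\pi m}\,(m/e)^m$ gives $p_{m_0}(m_0)\le(2\pi m_0)^{-1/2}$.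
\end{proof}

Subtract \eqref{eq:modelduhamel} for $j=k$ from \eqref{eq:modelduhamel} for $j=0$:
\[
u_0(t)-u_k(t)=\sum_{m\ge0}\big(p_m-p_{m-k}\big)(t-s)\,u_m(s)-r_0+r_k .
\]
As $|u_m|\le1$, the sum is at most $k\,\eta(t-s)$ in modulus. Letting $s\to-\infty$ gives $|u_0(t)-u_k(t)|\le\frac14(1+2^{-k})|\xi|^2$. Only time $t$ is left in this inequality, and at the fixed time $t$ we know that $u_k(t)\to1$. Hence $|u(t,\xi)-1|\le\frac14|\xi|^2$, which is Proposition~\ref{prop:key} in this case.

\begin{remark}
The linear system $u_j'=u_{j+1}-u_j$ has the solutions $u_j(t)=a^je^{(a-1)t}$, $a\in\mathbb{C}$. If $|a|\le1$ and $a\ne1$, they are bounded in $j$ but unbounded as $t\to-\infty$, which shows the role of ancientness. If $a>1$, they are nonconstant ancient solutions that vanish as $t\to-\infty$, but they are unbounded as $j\to\infty$, that is, as $\xi\to0$; these are excluded by finite energy only.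
\end{remark}

In general the jumps change the direction of $\xi$, their sizes vary, and they may be infinitely frequent and arbitrarily small. The shift $j\mapsto j+1$ must be replaced by an operator that contracts $|\xi|$ by a fixed factor and occurs in the evolution as a Poisson component, independent of the rest. The next section constructs it.

\section{Markov operators on a punctured ball}\label{sec:markov}

Fix $R>0$, let $B=\{0<|\xi|\le R\}$, and let $X$ be the Banach space of bounded continuous functions $B\to\mathbb{C}$ with the supremum norm. Let $\zeta\in X$ be the function $\zeta(\xi)=|\xi|^2$. We call a linear map $S:X\to X$ a \emph{Markov operator} if $S1=1$, if $|Sw|\le S|w|$ pointwise, and if $Sw_j\to Sw$ pointwise whenever $w_j\to w$ pointwise in $X$ with $\sup_j\|w_j\|<\infty$. Such an operator is positive and has norm $1$. Products of Markov operators and series $\sum_mp_mS^m$ with probability weights are Markov operators; in particular, for $x\ge0$,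
\begin{equation}\label{eq:expansion}
e^{x(S-1)}=\sum_{m\ge0}p_m(x)\,S^m
\end{equation}
is one.

For $\theta\in(0,\pi)$ define
\[
J_\theta w(\xi)=\int w\big(|\xi|\cos\tfrac\theta2\;\omega\big)\,\mathfrak m_{\hat\xi,\theta/2}(d\omega).
\]
By (c), $J_\theta w(\xi)$ is continuous in $(\xi,\theta)$, and $J_\theta$ is a Markov operator by dominated convergence. So is the average of $J_\theta$ over any probability measure in $\theta$. By \eqref{eq:xipm}, and because $-\nu$ has the law of $\nu$,
\begin{equation}\label{eq:J}
\langle w^+\rangle_\theta=J_\theta w,\qquad\langle w^-\rangle_\theta=J_{\pi-\theta}w,\qquad J_\theta\zeta=\cos^2\tfrac\theta2\;\zeta .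
\end{equation}

\begin{lemma}\label{lem:commute}
$J_\theta J_{\theta'}=J_{\theta'}J_\theta$ for all $\theta,\theta'\in(0,\pi)$.
\end{lemma}

\begin{proof}
Let $\alpha=\theta/2$, $\alpha'=\theta'/2$, $k=\hat\xi$. Then $J_\theta J_{\theta'}w(\xi)=\mathbb E\,w(|\xi|\cos\alpha\cos\alpha'\,\omega_2)$, where $\omega_1$ has law $\mathfrak m_{k,\alpha}$ and, given $\omega_1$, $\omega_2$ has law $\mathfrak m_{\omega_1,\alpha'}$. We must show that the law of $\omega_2$ is symmetric in $(\alpha,\alpha')$. For $N=2$ this is visible: $\omega_2$ is $k$ rotated by $\pm\alpha\pm\alpha'$ with independent signs. In general, by (a) the law of $\omega_2$ is invariant under the group $G$ of orthogonal maps fixing $k$. The orbits of $G$ on the sphere are the level sets of $\omega\mapsto k\cdot\omega$, so the average of a test function over $G$ is a function of $k\cdot\omega$, and the law of $\omega_2$ is determined by that of $k\cdot\omega_2$. Write $k=\cos\alpha\,\omega_1+\sin\alpha\,a$ with $a$ a unit vector in $\omega_1^\perp$, and $\omega_2=\cos\alpha'\,\omega_1+\sin\alpha'\,\nu'$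 with $\nu'$ uniform on the unit sphere of $\omega_1^\perp$. Then
\[
k\cdot\omega_2=\cos\alpha\cos\alpha'+\sin\alpha\sin\alpha'\,z,\qquad z=a\cdot\nu',
\]
and, whatever $\omega_1$ is, $z$ has the law of one coordinate of a uniform point of $S^{N-2}$. This is symmetric in $(\alpha,\alpha')$.
\end{proof}

By Fubini's theorem, averages of the $J_\theta$ commute as well.

\emph{The generators.} Since $\beta\ne0$ on $(0,\pi)$, there is $\delta\in(0,\frac\pi2)$ with $\beta([\delta,\pi-\delta])>0$; we fix it. The measure $\beta$ may be infinite near $0$, so we truncate it. For integers $n\ge1/\delta$ let $I_n=[\frac1n,\pi)$ and $\kappa_n=\beta(I_n)$, which is positive, and finite because $1-\cos\theta$ is bounded below on $I_n$. Define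
\[
Q_n=\frac1{\kappa_n}\int_{I_n}\Big[\cos^2\tfrac\theta2\,J_\theta+\sin^2\tfrac\theta2\,J_{\pi-\theta}\Big]\beta(d\theta),\qquad L_n=\kappa_n(Q_n-1),\qquad P^n_\tau=e^{\tau L_n}.
\]
The weights add up to one, so $Q_n$ and, by \eqref{eq:expansion}, $P^n_\tau$ $(\tau\ge0)$ are Markov operators: $P^n_\tau$ is the semigroup of the process that jumps from $\xi$ to $\xi^+$ or $\xi^-$ with probabilities proportional to $|\xi^\pm|^2$. Since $1-\cos^4\frac\theta2-\sin^4\frac\theta2=2\cos^2\frac\theta2\sin^2\frac\theta2=\frac12\sin^2\theta$, \eqref{eq:J} gives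
\begin{equation}\label{eq:lambdan}
L_n\zeta=-\lambda_n\zeta,\qquad P^n_\tau\zeta=e^{-\lambda_n\tau}\zeta,\qquad\lambda_n=2\int_{I_n}\cos^2\tfrac\theta2\sin^2\tfrac\theta2\,\beta(d\theta)\uparrow\lambda .
\end{equation}

\emph{The shift.} The operator that replaces $j\mapsto j+1$ must survive the limit $n\to\infty$, so it must not depend on $n$. We keep only the jumps to $\xi^+$ with an angle in $[\delta,\pi-\delta]$:
\[
K=\frac1\kappa\int_{[\delta,\pi-\delta]}\cos^2\tfrac\theta2\,J_\theta\,\beta(d\theta),\qquad\kappa=\int_{[\delta,\pi-\delta]}\cos^2\tfrac\theta2\,\beta(d\theta)\in(0,\infty).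
\]
This is a Markov operator. With $c=\cos\frac\delta2<1$, $Kw(\xi)$ is an average of values $w(\xi')$ with $|\xi'|\le c|\xi|$. By induction,
\begin{equation}\label{eq:Kshrink}
|K^kw(\xi)|\le\sup_{0<|\xi'|\le c^k|\xi|}|w(\xi')| .
\end{equation}

\begin{lemma}\label{lem:smoothing}
For $n\ge1/\delta$, $k\ge1$ and $\tau>0$, $\ \|(1-K^k)P^n_\tau\|_{X\to X}\le k\,\eta(\kappa\tau)$.
\end{lemma}

\begin{proof}
Since $[\delta,\pi-\delta]\subset I_n$, we have $L_n=\kappa(K-1)+\kappa'(Q'-1)$, where $\kappa'=\kappa_n-\kappa>0$ and
\[
\kappa'Q'=\int_{I_n\setminus[\delta,\pi-\delta]}\cos^2\tfrac\theta2\,J_\theta\,\beta(d\theta)+\int_{I_n}\sin^2\tfrac\theta2\,J_{\pi-\theta}\,\beta(d\theta).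
\]
The weights on the right are nonnegative with total mass $\kappa'$, so $Q'$ is a Markov operator, and it commutes with $K$ by Lemma~\ref{lem:commute}. Therefore $P^n_\tau=e^{\kappa\tau(K-1)}e^{\kappa'\tau(Q'-1)}$, and the second factor has norm $1$. By \eqref{eq:expansion},
\[
(1-K)\,e^{\kappa\tau(K-1)}=\sum_{m\ge0}\big(p_m-p_{m-1}\big)(\kappa\tau)\,K^m,
\]
whose norm is at most $\eta(\kappa\tau)$. Finally $1-K^k=\sum_{j<k}K^j(1-K)$.
\end{proof}

The bound does not depend on $n$: however many other jumps occur, they are applied as a separate contraction and cannot undo the spreading caused by the jumps of $K$.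

\section{Proof of the key estimate}\label{sec:key}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
By Lemma~\ref{lem:u}, $u(t)\in X$ and $\|u(t)\|\le1$. Let $n\ge1/\delta$.

\emph{Step 1: the equation for $u$.} Let $\psi=1-\varphi=\frac12\zeta u$. Then
\[
\varphi^+\varphi^--\varphi=-(\psi^++\psi^--\psi)+\psi^+\psi^-,\qquad\frac{2\psi^+}{|\xi|^2}=\cos^2\tfrac\theta2\,u^+,\qquad\frac{2\psi^-}{|\xi|^2}=\sin^2\tfrac\theta2\,u^- .
\]
We use this for $\theta\in I_n$ and leave the grazing collisions $\theta<\frac1n$ untouched. From \eqref{eq:fourier} and \eqref{eq:J},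
\[
\partial_tu=L_nu-q_n-e_n,\qquad q_n=\frac2{|\xi|^2}\int_{I_n}\langle\psi^+\psi^-\rangle_\theta\,\beta(d\theta),
\]
\begin{equation}\label{eq:en}
e_n=\frac2{|\xi|^2}\int_{(0,1/n)}\langle\varphi^+\varphi^--\varphi\rangle_\theta\,\beta(d\theta).
\end{equation}
Since $|\psi^+\psi^-|\le\frac14|\xi|^4\cos^2\frac\theta2\sin^2\frac\theta2$, and by \eqref{eq:collbound},
\begin{equation}\label{eq:errors}
|q_n|\le\frac{\lambda_n}4\,\zeta,\qquad|e_n|\le\varepsilon_n:=2N\int_{(0,1/n)}(1-\cos\theta)\,\beta(d\theta).
\end{equation}
Finite momentum transfer gives $\varepsilon_n\to0$ as $n\to\infty$. By (c) and dominated convergence, $q_n(t)$, $e_n(t)$ and $\partial_tu(t)$ belong to $X$, and $\|\partial_tu(t)\|\le2N\Lambda$ by Lemma~\ref{lem:fourier}.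

\emph{Step 2: Duhamel's formula.} We know that $u$ is differentiable in time for each $\xi$, not in the norm of $X$; the continuity of Markov operators under bounded pointwise convergence makes up for this. Fix $s<t$ in $I$ and $\xi\in B$, and let $F(\tau)=P^n_{t-\tau}u(\tau)(\xi)$ for $\tau\in[s,t]$. The map $\tau\mapsto u(\tau)$ is Lipschitz into $X$, and $\tau\mapsto P^n_\tau$ is smooth in operator norm since $L_n$ is bounded, so $F$ is Lipschitz. For $\tau\in(s,t)$ let $D_h=h^{-1}(u(\tau+h)-u(\tau))$. Then
\[
\frac{F(\tau+h)-F(\tau)}h=\Big[P^n_{t-\tau}D_h+\big(P^n_{t-\tau-h}-P^n_{t-\tau}\big)D_h+\frac{P^n_{t-\tau-h}-P^n_{t-\tau}}h\,u(\tau)\Big](\xi).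
\]
As $h\to0$, $D_h\to\partial_\tau u(\tau)$ pointwise with $\|D_h\|\le2N\Lambda$. The first term tends to $P^n_{t-\tau}\partial_\tau u(\tau)(\xi)$, the second to $0$, the third to $-P^n_{t-\tau}L_nu(\tau)(\xi)$. So $F'(\tau)=-P^n_{t-\tau}(q_n+e_n)(\tau)(\xi)$, and \eqref{eq:errors}, \eqref{eq:lambdan} give $|F'(\tau)|\le\frac{\lambda_n}4e^{-\lambda_n(t-\tau)}|\xi|^2+\varepsilon_n$. Integrating,
\begin{equation}\label{eq:duhamel}
u(t)=P^n_{t-s}u(s)+\mathcal R,\qquad\mathcal R\in X,\qquad|\mathcal R|\le\tfrac14\zeta+\varepsilon_n(t-s).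
\end{equation}
The rate $\lambda_n$ appears both in the size of $q_n$ and in the decay of $\zeta$, and cancels.

\emph{Step 3: forgetting the past.} Apply $1-K^k$ to \eqref{eq:duhamel}. By \eqref{eq:Kshrink}, $K^k\zeta\le c^{2k}\zeta$, so $|K^k\mathcal R|\le\frac14c^{2k}\zeta+\varepsilon_n(t-s)$. With Lemma~\ref{lem:smoothing},
\[
|u(t)-K^ku(t)|\le k\,\eta(\kappa(t-s))+\tfrac14(1+c^{2k})\,\zeta+2\varepsilon_n(t-s).
\]
The left side depends neither on $n$ nor on $s$. The error due to grazing collisions is not summable in time, so we let first $n\to\infty$ with $s$ fixed, and then $s\to-\infty$, using Lemma~\ref{lem:poisson}: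
\begin{equation}\label{eq:liouville}
|u(t)-K^ku(t)|\le\tfrac14(1+c^{2k})\,\zeta\qquad(k\ge1).
\end{equation}

\emph{Step 4: evaluation at the origin.} By \eqref{eq:Kshrink} and $K^k1=1$,
\[
|K^ku(t)(\xi)-1|\le\sup_{0<|\xi'|\le c^k|\xi|}|u(t,\xi')-1|,
\]
which tends to $0$ as $k\to\infty$ by Lemma~\ref{lem:u}, $t$ being fixed. Letting $k\to\infty$ in \eqref{eq:liouville} gives $|u(t,\xi)-1|\le\frac14|\xi|^2$ on $B$, and $R$ is arbitrary.
\end{proof}

\section{Contraction toward the Maxwellian}\label{sec:contraction}

\begin{proof}[Proof of Theorem~\ref{thm:ancient}]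
\emph{Classification.} Let $(f_t)$ be a normalized ancient solution. Let $\hat M(\xi)=e^{-|\xi|^2/2}$ be the Fourier transform of $M$, and put $h=\varphi-\hat M$, $w=2|h|/|\xi|^2$. From $0\le e^{-y}-1+y\le y^2/2$ for $y\ge0$ we get $|\hat M-1+\frac12|\xi|^2|\le\frac18|\xi|^4$, so Proposition~\ref{prop:key} gives
\begin{equation}\label{eq:wbound}
w(t)\le\tfrac12\,\zeta\qquad\text{for all }t\in I .
\end{equation}
Since $|\xi^+|^2+|\xi^-|^2=|\xi|^2$, we have $\hat M^+\hat M^-=\hat M$, and so $\varphi^+\varphi^--\varphi=(\varphi^+\varphi^--\hat M^+\hat M^-)-h$. With $e_n$ as in \eqref{eq:en}, equation \eqref{eq:fourier} reads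
\[
\partial_th+\kappa_nh=\int_{I_n}\langle\varphi^+\varphi^--\hat M^+\hat M^-\rangle_\theta\,\beta(d\theta)+\tfrac12|\xi|^2e_n .
\]
As $|\varphi|\le1$ and $|\hat M|\le1$,
\[
|\varphi^+\varphi^--\hat M^+\hat M^-|=|h^+\varphi^-+\hat M^+h^-|\le|h^+|+|h^-|=\tfrac12|\xi|^2\big(\cos^2\tfrac\theta2\,w^++\sin^2\tfrac\theta2\,w^-\big).
\]
Multiply the equation by $e^{\kappa_nt}$, integrate over $[s,t]$, take moduli and divide by $\frac12|\xi|^2$:
\begin{equation}\label{eq:sub}
w(t)\le e^{-\kappa_n(t-s)}w(s)+\int_s^te^{-\kappa_n(t-\tau)}\big[\kappa_nQ_nw(\tau)+\varepsilon_n\big]\,d\tau\qquad\text{on }B .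
\end{equation}
The integrand is continuous in $\tau$, since $w$ is Lipschitz into $X$ by Lemma~\ref{lem:fourier}.

We want to conclude that $w/\zeta$ decays like $e^{-\lambda_n(t-s)}$, but the term $\varepsilon_n$ is not $O(\zeta)$. We therefore compare $w$ with
\[
z(t)=\tfrac12e^{-\lambda_n(t-s)}\zeta+\varepsilon_n(t-s).
\]
By \eqref{eq:lambdan} and $L_n1=0$, $\partial_tz=L_nz+\varepsilon_n$, that is, $\partial_tz+\kappa_nz=\kappa_nQ_nz+\varepsilon_n$. So $z$ satisfies \eqref{eq:sub} with equality, and $w(s)\le z(s)$ by \eqref{eq:wbound}. Let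
\[
D(t)=\sup_{s\le\tau\le t}\ \sup_{\xi\in B}\ \max\{(w-z)(\tau,\xi),0\},
\]
a finite nondecreasing function. Subtracting the two relations and using $Q_n(w-z)(\tau)\le D(\tau)$, we get $(w-z)(t,\xi)\le\kappa_n\int_s^tD(\tau)\,d\tau$. The right side is nondecreasing in $t$, so $D(t)\le\kappa_n\int_s^tD(\tau)\,d\tau$, and Gronwall's lemma gives $D=0$. Thus
\[
w(t,\xi)\le\tfrac12e^{-\lambda_n(t-s)}|\xi|^2+\varepsilon_n(t-s).
\]
Let $n\to\infty$: $w(t,\xi)\le\frac12e^{-\lambda(t-s)}|\xi|^2$. The constant $\frac12$ does not depend on $s$ because \eqref{eq:wbound} is uniform in time, and $\lambda>0$; letting $s\to-\infty$ gives $w(t,\xi)=0$. As $R$ is arbitrary, $\varphi(t,\cdot)=\hat M$, and $f_t=M$ since a finite measure is determined by its Fourier transform. By the normalization in Section~\ref{sec:moments}, this proves the classification.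

\emph{Converse.} A time-independent $f$ with finite mass and energy is a solution if and only if $\mathcal Q_\beta(f;g)=0$ for all $g\in C_c^\infty$. This holds for $f=0$, for every $f$ if $\beta=0$, and for $f=\rho\,\delta_U$ since $\mathcal Ag(U,U,\theta)=0$. By \eqref{eq:scaling}, $\mathcal Q_\beta(M_{\rho,U,T};g)=\rho^2\mathcal Q_\beta(M;g\circ\Phi^{-1})$, so it remains to treat $M$. Let $g_\xi(v)=e^{-iv\cdot\xi}$. Lemma~\ref{lem:bobylev} and $\hat M^+\hat M^-=\hat M$ give $\iint\mathcal Ag_\xi\,dM\,dM=0$ for all $\xi\neq0$ and $\theta$. Write $g=\int a(\xi)g_\xi\,d\xi$ with $a\in L^1$, by Fourier inversion. Since $|\mathcal Ag_\xi|\le4$, Fubini's theorem gives $\iint\mathcal Ag\,dM\,dM=0$ for each $\theta$, and integrating against $\beta$ yields $\mathcal Q_\beta(M;g)=0$.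
\end{proof}

\section{Uniform relaxation}\label{sec:uniform}

If relaxation were not uniform, solutions far from equilibrium at later and later times, translated back in time, would converge to an ancient solution that is not an equilibrium. Energy is only lower semicontinuous under weak convergence, so the limit may have energy smaller than $N$; this is how the temperatures $\vartheta<1$ enter the proof. We recall L\'evy's continuity theorem: if the Fourier transforms of probability measures $\mu^j$ converge pointwise to a function $\varphi$ that is continuous at $0$, then $\varphi$ is the Fourier transform of a probability measure $\mu$, and $\mu^j\to\mu$ weakly; conversely, weak convergence implies pointwise convergence of the transforms.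

\begin{proof}[Proof of Corollary~\ref{cor:uniform}]
Suppose that the statement fails. Then there are $\varepsilon>0$, normalized solutions $f^j$ on $[0,\infty)$ and times $t_j\to\infty$ with $d(f^j_{t_j},\{M_\vartheta:0\le\vartheta\le1\})>\varepsilon$. Let $\mu^j_t=f^j_{t_j+t}$ for $t\in[-t_j,0]$, with Fourier transform $\varphi_j$.

\emph{Compactness.} We have $|\varphi_j|\le1$, $|\nabla_\xi\varphi_j|\le\int|v|\,d\mu^j_t\le\sqrt N$, and $|\partial_t\varphi_j|\le N\Lambda|\xi|^2$ by Lemma~\ref{lem:fourier}. By the Arzel\`a--Ascoli theorem and a diagonal extraction, along a subsequence $\varphi_j\to\varphi$ locally uniformly on $(-\infty,0]\times\mathbb{R}^N$. By L\'evy's theorem, $\mu^j_t\to\mu_t$ weakly for every $t\le0$, with $\mu_t$ a probability measure. For each $A>0$, $\int\min\{|v|^2,A\}\,d\mu_t=\lim_j\int\min\{|v|^2,A\}\,d\mu^j_t\le N$, so $\int|v|^2\,d\mu_t\le N$. The bound $|1-\varphi_j|\le\frac N2|\xi|^2$ of \eqref{eq:psibound} passes to the limit and forces $\nabla_\xi\varphi(t,0)=0$, that is, $\int v\,d\mu_t=0$.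

\emph{The limit is a solution.} Let $g\in C_c^\infty$ be real and $\Gamma(v,v_*)=\int\mathcal Ag(v,v_*,\theta)\,\beta(d\theta)$, so that $\mathcal Q_\beta(\mu;g)=\frac12\iint\Gamma\,d\mu\,d\mu$. For each $\theta$, $\mathcal Ag(\cdot,\cdot,\theta)$ is continuous: off the diagonal by (c), on the diagonal by \eqref{eq:Abound}. Hence $\Gamma$ is continuous, by \eqref{eq:Abound} and dominated convergence. The bound \eqref{eq:Abound} allows quadratic growth, which is not enough when energy may be lost; we combine it with $|\mathcal Ag|\le4\|g\|_\infty$. With $r=|v-v_*|>0$,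
\[
\frac{|\Gamma(v,v_*)|}{r^2}\le\int\min\big\{\|D^2g\|_\infty(1-\cos\theta),\,4\|g\|_\infty r^{-2}\big\}\,\beta(d\theta).
\]
The right side is at most $\|D^2g\|_\infty\Lambda$ and tends to $0$ as $r\to\infty$ by dominated convergence. Given $\epsilon>0$, choose $r_0$ such that it is at most $\epsilon/2$ for $r\ge r_0$, and let $A=\|D^2g\|_\infty\Lambda r_0^2$. Since $r^2\le2(|v|^2+|v_*|^2)$, we get $|\Gamma|\le A+\epsilon(|v|^2+|v_*|^2)$ everywhere. The function $\Gamma_A=\max\{-A,\min\{\Gamma,A\}\}$ is bounded and continuous, and $|\Gamma-\Gamma_A|\le\epsilon(|v|^2+|v_*|^2)$, whose integral against $\mu^j_\tau\otimes\mu^j_\tau$ or $\mu_\tau\otimes\mu_\tau$ is at most $2N\epsilon$. The products $\mu^j_\tau\otimes\mu^j_\tau$ converge weakly to $\mu_\tau\otimes\mu_\tau$, because their Fourier transforms $\varphi_j(\tau,\xi)\varphi_j(\tau,\xi_*)$ converge. Therefore $\mathcal Q_\beta(\mu^j_\tau;g)\to\mathcal Q_\beta(\mu_\tau;g)$ for each $\tau$, and $|\mathcal Q_\beta(\mu^j_\tau;g)|\le\|D^2g\|_\infty\Lambda N$. By dominated convergence in $\tau$,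
\[
\int g\,d\mu_t-\int g\,d\mu_s=\int_s^t\mathcal Q_\beta(\mu_\tau;g)\,d\tau\qquad(s<t\le0),
\]
with a bounded measurable integrand. So $(\mu_t)_{t\le0}$ is an ancient measure solution.

\emph{Conclusion.} By Theorem~\ref{thm:ancient}, $\mu_0$ is a Maxwellian or a Dirac mass with mass $1$ and momentum $0$, so $\mu_0=M_\vartheta$ for some $\vartheta\ge0$, and $N\vartheta=\int|v|^2\,d\mu_0\le N$. Then $d(f^j_{t_j},M_\vartheta)=d(\mu^j_0,\mu_0)\to0$ along the subsequence, with $\vartheta\in[0,1]$, a contradiction.
\end{proof}

\begin{thebibliography}{9}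

\bibitem{BC}
Bobylev and Cercignani,
\emph{Exact eternal solutions of the Boltzmann equation},
J. Statist. Phys. 106 (2002), 1019--1038.

\bibitem{problem}
``The expected long-time behavior of a solution of the spatially homogeneous Boltzmann equation seems to leave little room for imagination: if the initial datum h'',
\texttt{http://henri.cabannes.free.fr/Villani.pdf}.

\end{thebibliography}
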